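# Topological entropy is not computable for regular cellular automata

## 1. Two streams of payloads on a line, and what a killing cell is worth

Take a row of cells indexed by $\mathbb Z$. Fix an integer $d\ge 1$ and a set $B$ with $2^d$ elements, called *payloads*. Every cell $i$ has two registers: $\rho_i\in B\cup\{\circ\}$, whose content moves right, and $\lambda_i\in B\cup\{\circ,e\}$, whose content moves left. The symbol $\circ$ means "empty", and $e$ is called an *eraser*. In one time step the content of $\rho_{i-1}$ crosses the edge between cells $i-1$ and $i$ rightwards while the content of $\lambda_i$ crosses it leftwards. What comes out is given by the **crossing rule** $X(\rho,\lambda)=(X_1,X_2)$: for $b,b'\in B$,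
$$X(\circ,\lambda)=(\circ,\lambda),\qquad X(b,\circ)=(b,\circ),\qquad X(b,b')=(b,\circ),\qquad X(b,e)=(\circ,\circ). \tag{1}$$
So a right-moving payload destroys a left-moving payload that it meets on an edge, and a payload and an eraser destroy each other. The update is
$$\rho_i'=X_1(\rho_{i-1},\lambda_i),\qquad \lambda_i'=X_2(\rho_i,\lambda_{i+1}). \tag{2}$$
Two features of (1) will be used all the time:
$$X_1(\cdot,e)=\circ\ \text{ always},\qquad X_2(b,\cdot)=\circ\ \text{ always, for } b\in B. \tag{3}$$

By hand: with $\rho_0=b$ and $\lambda_1=b'$, one step gives $\rho_1=b$, $\lambda_0=\circ$. With $\rho_0=b$ and $\lambda_1=e$ both disappear. With $\rho_0=b$ and $\lambda_2=b'$, after one step both are in cell 1, after two steps $\rho_2=b$ and $\lambda_0=b'$. They never shared an edge, so they passed each other.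

**How many films?** Watch the window of cells $0,\dots,t-1$ during the times $0,\dots,N$ and call the record $y(0)\dots y(N)$ a film. Put $\rho'(n)=X_1(\rho_{-1}(n),\lambda_0(n))$, what enters cell $0$ at time $n+1$. By (2) the film is determined by $y(0)$ and by the pairs $(\rho'(n),\lambda_{t-1}(n+1))$, $0\le n<N$. Let $p$ and $g$ count the $n<N$ for which $\rho'(n)\in B$ and $\lambda_{t-1}(n+1)\in B$, let $w$ count those with $\lambda_{t-1}(n+1)=e$, and let $z$ count those with $\rho_{t-1}(n)\in B$. By (3), $\rho_{t-1}(n)\in B$ forces $\lambda_{t-1}(n+1)=\circ$, so $g+w+z\le N$. Each of the $p$ payloads that entered is, at time $N$, still in the window (at most $t$), or it left cell $t-1$ at some step (at most $z$), or it met an eraser on an edge between two window cells. Erasers are never created, so each such eraser was in the window at time $0$ or was counted in $w$: at most $t+w$. Hence $p\le 2t+z+w$ and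
$$p+g\le N+2t .$$
There are at most $6^N$ patterns saying which entries are $\circ$, $e$ or in $B$, so the number of films is at most $c_t\,6^N|B|^{N+2t}$, where $c_t$ is the number of window contents. It is at least $|B|^N$: send in no right-movers and arbitrary left payloads. So the window receives between $d$ and $d+\log 6$ bits per step (logarithms are in base 2). Although two streams could each carry $d$ bits, they share one budget: a right payload leaving the window shuts out a left payload.

**A killing cell.** Now give each cell an unchanging label $P$ or $D$. A $P$-cell is as above; a $D$-cell replaces every incoming payload in $\rho$ by $\circ$. Take the window $PD$, $t=2$, with all registers empty at time $0$, and feed arbitrary payloads into both ends at every step. Then $\rho_0(n+1)=\rho_{-1}(n)$ is arbitrary in $B$, $\rho_1(n)=\circ$ for all $n$, and so $\lambda_1(n+1)=\lambda_2(n)$ is arbitrary in $B$. Now there are at least $|B|^{2N}$ films: $2d$ bits per step. (That one may feed the ends at will needs an argument. Here, put the right inputs in cells $-1,-2,\dots$ and the left inputs in cells $2,3,\dots$, and label all of these cells $P$. No right payload gets past cell $1$ and there are no erasers,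 so neither queue is disturbed before it reaches the window.)

So the disappearance of right payloads *inside* the window is worth $d$ bits per step. The plan of the proof is to make this disappearance depend on whether a given machine halts. What it is for is the following question about cellular automata.

## 2. Column factors, regular automata, computable entropy

**Cellular automata.** Let $A$ be a finite alphabet and give $A^{\mathbb Z}$ the product topology. A cellular automaton (CA) of radius $r$ is a map $F:A^{\mathbb Z}\to A^{\mathbb Z}$ given by a local rule $f:A^{2r+1}\to A$ through $F(x)_i=f(x_{i-r},\dots,x_{i+r})$. It is *one-sided* if $F(x)_i=g(x_i,\dots,x_{i+r})$ for some $g:A^{r+1}\to A$. The systems of Section 1 are CA of radius 1.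

**Column factors.** For $t>0$,
$$\Sigma_t=\{(F^n(x)_{[0,t-1]})_{n\in\mathbb N}:x\in A^{\mathbb Z}\}\subseteq (A^t)^{\mathbb N}.$$
Its elements are the infinite films of a window of $t$ cells. Since $F$ commutes with the shift of $A^{\mathbb Z}$, the position of the window does not matter. Deleting the first letter of a film gives the film of $F(x)$, so the words occurring in $\Sigma_t$ are exactly the prefixes of its elements. Let $L_N(\Sigma_t)$ be the set of those of length $N$. Example: for the shift $F(x)_i=x_{i+1}$, $\Sigma_1=A^{\mathbb N}$.

**Sofic and finite type.** A one-sided subshift is *sofic* if it is the set of label sequences of the infinite forward walks in some finite labeled graph. It is a *subshift of finite type* (SFT) if it is defined by finitely many forbidden words, and a *1-step SFT* if it consists of all sequences whose consecutive pairs of letters belong to a fixed set of allowed pairs. A 1-step SFT is sofic: the vertices are the letters, the edges are the allowed pairs, and an edge is labeled by its first letter.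

**Regular.** A CA is regular if $\Sigma_t$ is sofic for every $t>0$. For the shift, $\Sigma_t$ is the 1-step SFT in which $u$ may be followed by $v$ when $u_1\cdots u_{t-1}=v_0\cdots v_{t-2}$ (indices from $0$ to $t-1$), so the shift is regular.

**Shadowing.** Use the metric $2^{-\min\{|i|:x_i\ne y_i\}}$ on $A^{\mathbb Z}$. Then $F$ has the shadowing property if for every $\varepsilon>0$ there is $\delta>0$ such that for each sequence $(x_n)$ with $F(x_n)$ and $x_{n+1}$ at distance less than $\delta$ for all $n$, there is $z$ with $F^n(z)$ and $x_n$ at distance less than $\varepsilon$ for all $n$. The identity has it: if $x_n$ and $x_{n+1}$ agree on $[-T,T]$ for all $n$, then $z=x_0$ agrees with every $x_n$ on $[-T,T]$.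

**Entropy.** Splitting words gives $|L_{N+M}|\le|L_N||L_M|$, so $h(\Sigma_t)=\lim_N\frac1N\log|L_N(\Sigma_t)|$ exists. We use
$$h(F)=\sup_t h(\Sigma_t). \tag{4}$$
Indeed, let $\mathcal P_T$ be the clopen partition of $A^{\mathbb Z}$ by the contents of $[-T,T]$. The number of nonempty atoms of $\bigvee_{n<N}F^{-n}\mathcal P_T$ is $|L_N(\Sigma_{2T+1})|$, by shift-invariance. By compactness every open cover is refined by some $\mathcal P_T$, so the supremum over open covers that defines $h(F)$ is $\sup_T h(\Sigma_{2T+1})$. Since $h(\Sigma_t)$ is nondecreasing in $t$ (forget a column), this is (4).

**Computable.** The entropy is computable for a class of CA if some algorithm, given the local rule of any $F$ in the class and a rational $\varepsilon>0$, outputs a rational within $\varepsilon$ of $h(F)$. Base 2 is harmless, since another base multiplies by a computable constant.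

Three results are known. (i) The entropy is not computable for the class of all CA (Hurd, Kari and Culik). (ii) It is computable for one-sided regular CA. (iii) There is an algorithm which, given the local rule of a regular CA and $t>0$, outputs a labeled graph presenting $\Sigma_t$. The question, posed in "Dottorato di Ricerca in Informatica" (https://amsdottorato.unibo.it/id/eprint/371/1/dilena.pdf), is: **is the topological entropy computable for regular cellular automata?** The answer is no.

**Theorem 1.** There is an algorithm which, given a 2-counter machine $M$ and an integer $K\ge 1$, outputs an integer $d\ge1$ and a radius-1 CA $F=F_{M,K}$ such that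

* (a) for every $t\ge1$, $\Sigma_t$ is a 1-step SFT (so $F$ is regular), and $F$ has the shadowing property;
* (b) if $M$ does not halt, then $h(F)\le\left(1+\frac2{K+1}\right)d$;
* (c) if $M$ halts, then $h(F)\ge 2d$.

**Corollary.** The topological entropy is not computable for regular CA, not even for radius-1 CA all of whose column factors are 1-step SFTs with explicitly computable graphs and which have the shadowing property.

The Corollary follows from Theorem 1 (the explicit graph comes from Lemma 1 below) and a fact due to Minsky: it is undecidable whether a given 2-counter machine, started in state $s_0$ with both counters $0$, reaches its halting state $h_*$. Take $K=3$. An approximation $v$ of $h(F)$ within $d/8$ satisfies $v\le1.5d+d/8=1.625d$ if $M$ does not halt and $v\ge 2d-d/8=1.875d$ if it does, so it would decide halting.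

**Theorem 2.**

1. For regular $F$ of radius $r\ge1$: $h(\Sigma_r)\le h(F)\le 2h(\Sigma_r)$. Hence for every rational $c>2$ there is an algorithm which, for regular CA, outputs a rational $v$ with $v\le h(F)\le cv$. Also "$h(F)=0$" is decidable for regular CA.
2. For no real $1\le c<2$ is there an algorithm which, for regular CA (even with the properties in (a)), outputs a rational $v$ with $v\le h(F)\le cv$. No algorithm approximates $h(F)$ within any fixed additive constant $C$.
3. For regular CA the relation $h(F)>q$ ($q\in\mathbb Q$) is semidecidable and $\Sigma_1$-hard, so computing $h$ on regular CA is Turing-equivalent to the halting problem.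

## 3. One boundary or two: $h(\Sigma_r)\le h(F)\le 2h(\Sigma_r)$

By (iii) one can compute each $h(\Sigma_t)$ (details in Section 9), and these numbers increase to $h(F)$. A sensible person asks how far one must go before stopping.

In the one-sided case the answer is $t=r$. Let $r\ge1$ and $t\ge r$. The column of cell $i$ is determined by its initial letter and the $r$ columns to its right. So a word of $L_N(\Sigma_t)$ is determined by its first letter and its last $r$ columns. Thus $|L_N(\Sigma_t)|\le|A|^t|L_N(\Sigma_r)|$, hence $h(\Sigma_t)=h(\Sigma_r)$ and $h(F)=h(\Sigma_r)$. This gives (ii).

Try the same with two sides. Let $t\ge2r$. Cells $i\in[r,t-r-1]$ are computed at time $n+1$ from cells of the window at time $n$. So a word of $L_N(\Sigma_t)$ is determined by its first letter and by the columns of $[0,r-1]$ and of $[t-r,t-1]$, and each of these two blocks of columns is a word of $L_N(\Sigma_r)$. Hence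
$$|L_N(\Sigma_t)|\le|A|^t\,|L_N(\Sigma_r)|^2,\qquad h(\Sigma_r)\le h(F)\le2h(\Sigma_r), \tag{5}$$
where the second statement uses (4) and the monotonicity of $h(\Sigma_t)$.

This is where the approach stops. The two boundary blocks may or may not be independent of each other, and (5) does not see which. Both cases occur in Section 1. For the system with $P$ only, $h(F)\le d+\log6$, while $2h(\Sigma_1)\ge2d$. For the system with labels $P,D$, $h(F)\ge h(\Sigma_2)\ge2d$, while $h(\Sigma_1)\le d+\log6$: in a one-cell window, $\rho_0(n)\in B$ forces $\lambda_0(n+1)=\circ$, so the times $0,\dots,N$ show at most $N+2$ payloads, in at most $6^{N+1}$ patterns, for each of the two labels. In that example $\Sigma_2$ already reveals the truth. To defeat every algorithm, the killing must become visible only in windows whose size cannot be bounded in advance. So we let a computation do the killing.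

## 4. Two traps: leaks to the outside, and lies from the outside

**Why there is an eraser.** The CA must be regular whether or not $M$ halts, so the films of a window must not depend on what can happen outside it. Suppose the system with $P$ only had no erasers. A payload in $\rho_0$ at time $n$ then travels right forever. A left-mover in $\lambda_0(m)$, $m>n$, would have been in cell $m-n-s$ at time $n+s$, when the payload is in cell $s$. If $m-n=2s+1$ they meet on an edge and the left-mover dies. If $m-n$ is even they never share an edge. So
$$\rho_0(n)\in B\ \Longrightarrow\ \lambda_0(m)=\circ\ \text{ for all } m>n \text{ with } m-n \text{ odd}, \tag{6}$$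
and every sequence satisfying (6) occurs: start the left-mover for time $m$ in cell $m$ and the right-mover for time $n\ge1$ in cell $-n$, and put the entry $\rho_0(0)$ in cell $0$. The word $(b,\circ)(\circ,\circ)^{2j}(\circ,b')$ in the letters $(\rho_0,\lambda_0)$ is forbidden, although all its proper subwords are allowed, for every $j$. So $\Sigma_1$ is not an SFT. (It is sofic: remember which of the two parities of future times is blocked.) A payload that has left the window keeps influencing it, and if cells outside could kill it, the films would depend on outside computations. The eraser repairs this: one may always pretend that the escaping payload was erased on the very edge by which it left. This is the content of Lemma 1.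

**Why a trigger may kill only one payload.** Once that works, the window must accept arbitrary input from outside, so the input may lie. Suppose we let control signals travel with the right-moving stream, a signal "$h_*$" claiming that a computation has reached $h_*$, and suppose that a cell "$]$" receiving "$h_*$" kills all payloads up to the next control signal. Take a window $P\,]$ and feed a false "$h_*$" without payload every $k+1$ steps, followed by $k$ payloads. All of them are killed by cell 1, the left stream is free, and the window gets at least $(1+\frac{k}{k+1})d$ bits per step for every $k$, whether $M$ halts or not.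

A lie at the boundary cannot be prevented, but it can be made cheap and unrepeatable. Each trigger kills **at most one** payload and needs at least $K$ slots behind it, so one lie per control signal is worth at most a proportion $\frac1{K+1}$ of a stream. After triggering, the control signal is destroyed, and only a cell "$[$" revives it, by restarting the machine from its true initial configuration. To trigger a second time in the window, the signal must have gone through a complete halting computation *inside* the window. If $M$ halts, many blocks $[\cdots]$ in a row kill everything.

## 5. The automaton $F_{M,K}$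

**Machine.** $M$ has a finite state set $S$ with $s_0\neq h_*$ in $S$. Each $s\ne h_*$ has exactly one instruction, either "$c_j{+}{+}$, go to $s'$" or "if $c_j=0$ go to $s'$, else $c_j{-}{-}$ and go to $s''$", with $j\in\{1,2\}$. Let $\Theta$ be the finite set of triples $(s,\mathrm{inc}_j,s')$, respectively $(s,\mathrm{zero}_j,s')$ and $(s,\mathrm{dec}_j,s'')$, that arise. One legal step of $M$ uses one triple.

**Alphabet.** A cell state is $(\sigma,m,q,\rho,\lambda)$ with

* a *device* $\sigma\in\{P,[\,,]\,\}\cup\Theta$, which never changes;
* the device memory $m\in\{0,1,\dots,K\}$;
* $q\in Q=\{\#_v:v\in S\cup\{\bot\}\}\cup\{0,1\}^2$;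
* $\rho\in B\cup\{\circ\}$ and $\lambda\in B\cup\{\circ,e\}$, where $|B|=2^d$ and $d=\lceil(K+1)\log(6|Q|)\rceil$.

Note that $Q$ does not depend on $d$, and that $d$ is the least integer with $2^d\ge(6|Q|)^{K+1}$, so it is computable. The pair $(q,\rho)$ is a *slot*: a *#-slot* with control $v$ if $q=\#_v$, a *memory slot* if $q=(a_1,a_2)\in\{0,1\}^2$. Counters are stored in unary: $c_j$ will be the number of slots with $a_j=1$ in a train of memory slots.

**Dynamics.** Slots move right, $\lambda$ moves left, and the crossing rule (1) acts on every edge. With $x_i=(\sigma_i,m_i,q_i,\rho_i,\lambda_i)$,
$$\sigma_i'=\sigma_i,\qquad\lambda_i'=X_2(\rho_i,\lambda_{i+1}),\qquad(m_i',q_i',\rho_i')=D_{\sigma_i}\big(m_i;\,q_{i-1},\,X_1(\rho_{i-1},\lambda_i)\big). \tag{7}$$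
Cell $i$ *processes* the incoming slot. This is a radius-1 rule. The devices act on an incoming slot $(q,\rho)$ as follows; what is not mentioned is unchanged.

* $P$: nothing changes.
* $[$ : a memory slot becomes $(0,0)$; $\#_v$ becomes $\#_{s_0}$.
* $(s,\mathrm{inc}_j,s')$: on a memory slot, if $m=0$ and $a_j=0$, set $a_j:=1$ and $m:=1$. $\#_v$ becomes $\#_{s'}$ if $v=s$ and $m\ge1$, otherwise $\#_\bot$; then $m:=0$.
* $(s,\mathrm{dec}_j,s')$: the same, with "if $m=0$ and $a_j=1$, set $a_j:=0$ and $m:=1$".
* $(s,\mathrm{zero}_j,s')$: on a memory slot, if $a_j=1$, set $m:=1$. $\#_v$ becomes $\#_{s'}$ if $v=s$ and $m=0$, otherwise $\#_\bot$; then $m:=0$.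
* $]$ : $\#_v$ becomes $\#_\bot$, and $m:=1$ if $v=h_*$ (the #-slot *triggers* at this cell), else $m:=0$. On a memory slot: if $m=0$, nothing; if $1\le m<K$, $m:=m+1$; if $m=K$ and $\rho\in B$, set $\rho:=\circ$ and $m:=0$ (a *kill*); if $m=K$ and $\rho=\circ$, nothing.

Devices never change the type of a slot (# or memory), never create payloads, and never kill payloads in #-slots. Only $[$ turns $\#_\bot$ into some $\#_v$ with $v\ne\bot$, since a triple $(s,\mathrm{op},s')\in\Theta$ has $s\in S$.

**A computation by hand.** Let $s_0$ have the instruction "$c_1{+}{+}$, go to $s_1$" and $s_1$ the instruction "if $c_1=0$ go to $h_*$, else $c_1{-}{-}$ and go to $h_*$". The run is $\tau_1=(s_0,\mathrm{inc}_1,s_1)$, $\tau_2=(s_1,\mathrm{dec}_1,h_*)$. Let two memory slots and then a #-slot run through the cells $[\,\tau_1\tau_2\,]$, the memories of $\tau_1,\tau_2$ being $0$ beforehand. After $[$ they read $(0,0),(0,0),\#_{s_0}$. At $\tau_1$ the first slot becomes $(1,0)$ and sets $m=1$, the second finds $m=1$ and is unchanged, and the #-slot finds $m=1$ and becomes $\#_{s_1}$. At $\tau_2$ the first slot becomes $(0,0)$ and the #-slot becomes $\#_{h_*}$. At $]$ it triggers and becomes $\#_\bot$. If $K=2$ and two more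 memory slots follow, the first raises the memory of $]$ from 1 to 2, and the second loses its payload if it has one. Had $\tau_2$ been replaced by the other triple $(s_1,\mathrm{zero}_1,h_*)$, the first slot $(1,0)$ would have set $m=1$ there and the #-slot would have become $\#_\bot$: a false claim kills the control.

## 6. Every column factor is a 1-step SFT

Let $y(n)$ be the content of cells $0,\dots,t-1$ at time $n$. By (7), $y(n+1)=\Phi(y(n),\alpha(n),\beta(n))$ with $\alpha(n)=(q_{-1},\rho_{-1})(n)$ and $\beta(n)=\lambda_t(n)$. Here $\Phi$ depends on $\rho_{-1}$ only through $X_1(\rho_{-1},\lambda_0)$, and on $\lambda_t$ only through $X_2(\rho_{t-1},\lambda_t)$.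

**Lemma 1.** $\Sigma_t$ is the set of all sequences $(y(n))_{n\in\mathbb N}\in(A^t)^{\mathbb N}$ such that for every $n$ there are some $\alpha(n),\beta(n)$ with $y(n+1)=\Phi(y(n),\alpha(n),\beta(n))$. So $\Sigma_t$ is a 1-step SFT, with an explicitly computable graph.

*Proof.* The inclusion $\subseteq$ is (7). Conversely, let $y,\alpha,\beta$ be given, and write $\lambda_0(n)$ and $\rho_{t-1}(n)$ for the entries of $y(n)$.

**Step 1: change the inputs so that nothing leaks out.** If $\lambda_0(n)=e$, replace the $\rho$-part of $\alpha(n)$ by some $b\in B$: by $X_1(\cdot,e)=\circ$, $\Phi$ does not notice. If $\rho_{t-1}(n)\in B$, replace $\beta(n)$ by $e$: by $X_2(b,\cdot)=\circ$, $\Phi$ does not notice. The first change destroys erasers leaving on the left, the second destroys payloads leaving on the right.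

**Step 2: line up the inputs outside the window.** Let $x(0)$ equal $y(0)$ on $[0,t-1]$. For $j\ge0$, let cell $-1-j$ have $\sigma=P$, $m=0$, $(q,\rho)=\alpha(j)$, $\lambda=\circ$, and let cell $t+j$ have $\sigma=P$, $m=0$, $q=\#_\bot$, $\rho=\circ$, $\lambda=\beta(j)$. Let $x(n)=F^n(x(0))$.

**Step 3: check that the queues arrive undisturbed.** We show by induction on $n$, for all $j\ge0$:

1. $x(n)_{[0,t-1]}=y(n)$;
2. cell $-1-j$ has slot $\alpha(n+j)$ and $\lambda\in B\cup\{\circ\}$;
3. cell $t+j$ has $\rho=\circ$ and $\lambda=\beta(n+j)$.

For $n=0$ this is Step 2. Assume it for $n$.

Item 1 for $n+1$: by items 2 and 3 with $j=0$, the window receives $\alpha(n)$ and $\beta(n)$, so its next content is $\Phi(y(n),\alpha(n),\beta(n))=y(n+1)$.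

Item 2: the slot of cell $-2-j$, which is $\alpha(n+j+1)$, crosses $\lambda_{-1-j}(n)\in B\cup\{\circ\}$. By (1) its $\rho$ is not changed, and $P$ passes it on. The new $\lambda_{-1-j}$ is $X_2(\rho_{-1-j}(n),\lambda_{-j}(n))$. For $j\ge1$ it lies in $B\cup\{\circ\}$ because $\lambda_{-j}(n)$ does. For $j=0$: if $\lambda_0(n)=e$, then $\rho_{-1}(n)\in B$ by Step 1 and the result is $\circ$; if not, $\lambda_0(n)\in B\cup\{\circ\}$ and so is the result.

Item 3: cell $t$ receives $X_1(\rho_{t-1}(n),\beta(n))$. If $\rho_{t-1}(n)=\circ$ this is $\circ$. If $\rho_{t-1}(n)\in B$, then $\beta(n)=e$ by Step 1 and it is $\circ$ again. Cells $t+j$ with $j\ge1$ receive $X_1(\circ,\cdot)=\circ$. The device $P$ changes nothing. The new $\lambda_{t+j}$ is $X_2(\circ,\lambda_{t+j+1}(n))=\beta(n+j+1)$.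

By item 1, $y\in\Sigma_t$. The allowed pairs $(u,u')$ are those with $u'=\Phi(u,\alpha,\beta)$ for some of the finitely many $(\alpha,\beta)$, which can be listed. $\square$

**Shadowing.** Given $\varepsilon$, choose $T$ so that points agreeing on $[-T,T]$ are closer than $\varepsilon$, and $\delta$ so that points closer than $\delta$ agree on $[-T,T]$. Let $(x_n)$ be such that $F(x_n)$ and $x_{n+1}$ agree on $[-T,T]$ for all $n$. Put $y(n)=x_n|_{[-T,T]}$. Then $y(n+1)=F(x_n)|_{[-T,T]}=\Phi(y(n),\alpha(n),\beta(n))$, with the inputs read off from $x_n$ on either side of $[-T,T]$. By Lemma 1 for $t=2T+1$ and shift-invariance there is $z$ with $F^n(z)|_{[-T,T]}=y(n)=x_n|_{[-T,T]}$ for all $n$. This proves (a). $\square$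

## 7. If $M$ does not halt: kills are rare

Fix $t$ and watch the window $[0,t-1]$ during times $0,\dots,N$. As in Section 1, put $\rho'(n)=X_1(\rho_{-1}(n),\lambda_0(n))$. By (7) the word $y(0)\dots y(N)$ is determined by $y(0)$ and by $(q_{-1}(n),\rho'(n),\lambda_{t-1}(n+1))$, $0\le n<N$. Define the numbers
$$p=\#\{n<N:\rho'(n)\in B\},\qquad g=\#\{n<N:\lambda_{t-1}(n+1)\in B\},$$
$$w=\#\{n<N:\lambda_{t-1}(n+1)=e\},\qquad z=\#\{n<N:\rho_{t-1}(n)\in B\},$$
and let $\kappa$ be the number of kills in the window at times $1,\dots,N$.

**Step 1: bound the visible payloads by the kills.** If $\rho_{t-1}(n)\in B$, then $\lambda_{t-1}(n+1)=X_2(\rho_{t-1}(n),\lambda_t(n))=\circ$. So $w+g+z\le N$. By time $N$, each of the $p$ payloads that entered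

* is still in the window (at most $t$),
* or was killed (at most $\kappa$),
* or was in cell $t-1$ at some time $n<N$ and then crossed the edge between $t-1$ and $t$ or was annihilated there (at most $z$),
* or was annihilated on an edge between two window cells, consuming an eraser located in the window. Erasers are never created and move left, so that eraser was in the window at time $0$ or entered cell $t-1$ at a time counted in $w$ (at most $t+w$).

So $p\le2t+\kappa+z+w$, and
$$p+g\le N+\kappa+2t. \tag{8}$$

**Step 2: isolate the #-slots whose past is under control.** A slot that enters cell $0$ at time $n\ge 1$ (that is, is processed by cell $0$ at time $n$) is processed by cell $i$ at time $n+i$. Slots keep their order and type. Call a #-slot *clean* if it enters cell $0$ at a time at least $1$ and is not the first #-slot to do so. Let $\pi$ be the #-slot that precedes a clean one. The memory slots between them are the *packet* of the clean #-slot. Every window cell processes first $\pi$, then the packet, then the clean #-slot. If the cell has $\sigma\in\Theta$, its memory is $0$ right after $\pi$.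

**Step 3: a second trigger needs a true halting computation.**

**Claim.** If $M$ does not halt, a clean #-slot triggers at most at one cell of the window.

*Proof.* Suppose it triggers at cells $i<i'$ of the window. After cell $i$ its control is $\bot$, and at $i'$ it arrives with control $h_*$. Only $[$ changes $\bot$, so there is a last cell $k\in(i,i')$ with $\sigma_k=[$. Between $k$ and $i'$ there is no $[$. There is no $]$ either, because it would turn the control into $\bot$, which would then stay. So the cells strictly between $k$ and $i'$ carry $P$ or elements of $\Theta$, the latter being, in order, $\tau_1,\dots,\tau_\ell$. After cell $k$ the control is $s_0$ and all packet slots are $(0,0)$. Let $c_j$ be the number of packet slots with $a_j=1$. Since the control arriving at $i'$ is not $\bot$ and $\bot$ would persist, no $\tau_u$ outputs $\bot$. So at each $\tau_u=(s,\mathrm{op},s')$ the control was $s$ and becomes $s'$, and the test on $m$ succeeds. With $m=0$ at the start of the packet this means: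

* for $\mathrm{inc}_j$: $m\ge1$ at the end, so some slot with $a_j=0$ was marked. After that $m=1$ and no other slot is changed, so $c_j$ increases by exactly 1;
* for $\mathrm{dec}_j$: in the same way $c_j\ge1$ before, and exactly one mark was removed;
* for $\mathrm{zero}_j$: $m=0$ at the end, so no packet slot has $a_j=1$, that is, $c_j=0$.

These are legal steps of $M$, leading from $(s_0,0,0)$ to state $h_*$. So $M$ halts, a contradiction. $\square$

**Step 4: count the kills.** Consider a $]$-cell. After a #-slot its memory is $1$ if the slot triggered and $0$ if not. With $m=0$ it does nothing until the next #-slot. With $m\ge1$ it can kill once, and then $m=0$. So between two successively processed #-slots there is at most one kill, and only if the earlier #-slot triggered there; attribute the kill to it. Starting from $m=1$, it takes $K-1$ memory slots to reach $m=K$, so the killed slot is at least the $K$-th memory slot after the #-slot, and all slots in between are memory slots. Before the first #-slot that the cell processes, its initial memory allows at most one kill.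

* *Clean #-slots.* Consider a clean #-slot that has a kill attributed to it, together with the next $K$ slots, which are memory slots. The killed slot is the last of these or comes later, and it was killed by time $N$, so these $K+1$ consecutive slots entered cell $0$ at times in $\{1,\dots,N\}$. Such groups are disjoint, since each has one #-slot, at its head. So at most $N/(K+1)$ clean #-slots have kills. By the Claim each triggers at most at one window cell, so each accounts for at most one kill.
* *Other #-slots.* These are the at most $t$ #-slots in the window at time $0$ and the first one to enter. Each triggers at most at $t$ cells: at most $t(t+1)$ kills.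
* *Initial memories.* At most $t$ kills.

Hence
$$\kappa\le\frac N{K+1}+t(t+1)+t. \tag{9}$$

**Step 5: count the words.** There are at most $|A|^t$ choices of $y(0)$, $|Q|^N$ choices of the $q_{-1}(n)$, $2^N3^N$ patterns telling whether $\rho'(n)$ is $\circ$ or in $B$ and whether $\lambda_{t-1}(n+1)$ is $\circ$, $e$ or in $B$, and then $|B|^{p+g}$ payload values. By (8) and (9), with $C_t=t(t+1)+3t$,
$$|L_{N+1}(\Sigma_t)|\le|A|^t\,(6|Q|)^N\,|B|^{N+N/(K+1)+C_t}.$$
Since $\log|B|=d$ and $\log(6|Q|)\le d/(K+1)$,
$$h(\Sigma_t)\le\log(6|Q|)+\Big(1+\frac1{K+1}\Big)d\le\Big(1+\frac2{K+1}\Big)d$$
for all $t$, and (4) gives (b). $\square$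

## 8. If $M$ halts: kill everything

**Step 1: set up a window with many copies of the run.** Let $\tau_1,\dots,\tau_\ell\in\Theta$ be the halting run. Its counters never exceed $\ell$. Take $k\ge\max(K,\ell)$ and the window of length $t=k(\ell+2)$ with
$$\sigma_0\cdots\sigma_{t-1}=\big([\,\tau_1\cdots\tau_\ell\,]\big)^k.$$
In $y(0)$ put $m=0$, $q=\#_\bot$, $\rho=\circ$, $\lambda=\circ$ everywhere. Use the following inputs $\alpha(n)=(q_{-1}(n),\rho_{-1}(n))$ and $\beta(n)=\lambda_t(n)$.

* $q_{-1}(n)=\#_\bot$ if $n\equiv0\pmod{k+1}$, and $(0,0)$ otherwise.
* $\rho_{-1}(n)\in B$ arbitrary if $n\ge k+1$ and $n\bmod(k+1)\in\{K,\dots,k\}$, and $\circ$ otherwise.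
* $\lambda_t(n)\in B$ arbitrary.

By Lemma 1, the sequence $y$ computed from $y(0)$ by $\Phi$ with these inputs lies in $\Sigma_t$. There are no erasers, so by (1) crossings never affect right-moving payloads; only kills do. In particular $\rho_0(n+1)=\rho_{-1}(n)$, since $[$ does not change $\rho$.

**Step 2: every #-slot with $n=(k+1)u$, $u\ge1$, triggers at each of the $k$ cells $]$.** It is preceded by a packet of exactly $k$ memory slots, and before these by the #-slot with $n=(k+1)(u-1)$, after which the memory of each $\Theta$-cell is $0$. Each $[$ resets the packet to $(0,0)$ and the control to $s_0$. Then $\tau_1,\dots,\tau_\ell$ act one after the other. A decrement finds a mark and a zero test finds none, because the run is legal. An increment finds a slot with $a_j=0$, because the counter is at most $\ell-1<k$ before it. So all tests succeed, the counts $c_j$ follow the run, and the #-slot reaches $]$ with control $h_*$ and triggers. It leaves as $\#_\bot$, and the next $[$ restarts the computation.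

**Step 3: the $k$ killers remove all payloads.** Consider the memory slots that follow this #-slot, with indices $1,\dots,k$ ($n\bmod(k+1)$ is the index). At first the payloads are those of indices $K,\dots,k$. We show by induction on $j$ that on arrival at the $j$-th cell $]$ the surviving payloads are those of indices $K-1+j,\dots,k$, and that this cell kills the one of index $K-1+j$ if $K-1+j\le k$. For $j=1$ the first assertion is the choice of inputs. At the $j$-th $]$, the trigger sets $m=1$, and the slots of index $1,\dots,K-1$ raise $m$ to $K$. From index $K$ on, the first slot with a payload is the one of index $K-1+j$, if there is one. It is killed, and then $m=0$, so the rest passes. This leaves the indices $K+j,\dots,k$. There are $k-K+1\le k$ payloads, so all are gone once processed by the last $]$, which is cell $t-1$. All other slots (those initially in the window, the #-slots, the first packet, the indices below $K$) carry $\circ$ from the start. So $\rho_{t-1}(n)=\circ$ for all $n$, and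
$$\lambda_{t-1}(n+1)=X_2(\circ,\lambda_t(n))=\lambda_t(n).$$

**Step 4: count.** All free choices with $0\le n<N$ are visible in $y(0)\dots y(N)$: the left payloads in $\lambda_{t-1}(n+1)$ and the right payloads in $\rho_0(n+1)$. The complete blocks $u=1,\dots,\lfloor N/(k+1)\rfloor-1$ each contain $k-K+1$ right payloads. Hence
$$|L_{N+1}(\Sigma_t)|\ge|B|^N\,|B|^{(k-K+1)(\lfloor N/(k+1)\rfloor-1)},\qquad h(F)\ge h(\Sigma_t)\ge\Big(1+\frac{k-K+1}{k+1}\Big)d.$$
Letting $k\to\infty$ gives $h(F)\ge2d$. This proves (c), and with it Theorem 1 and the Corollary. $\square$

## 9. How much of the entropy can be extracted: proof of Theorem 2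

**Part 1.** The inequalities are (5).

*Computing $h(\Sigma_t)$.* By (iii) compute a labeled graph presenting $\Sigma_t$, and remove the vertices without infinite forward walk. Now every finite walk extends to an infinite one, so $L_N(\Sigma_t)$ is the set of labels of walks of length $N$. Apply the subset construction from the set $V_0$ of all vertices: from a set $U$ of vertices, each letter $a$ leads to the set of ends of $a$-labeled edges starting in $U$, if that set is nonempty. In the resulting graph $G$, restricted to sets reachable from $V_0$, the words of $L_N(\Sigma_t)$ correspond bijectively to the paths of length $N$ from $V_0$. Let $\theta$ be the spectral radius of the adjacency matrix of $G$ (parallel edges counted). The number $P_N$ of paths of length $N$ from $V_0$ is at most the sum of all entries of the $N$-th power of this matrix. In the other direction, let every vertex of $G$ be reachable in at most $R$ steps. A path of length $N$ from any vertex extends backwards to a path from $V_0$, and $P_{N+R'}\le|A^t|^{R}P_N$ for $R'\le R$. So that sum is at most a constant times $P_N$. Hence $h(\Sigma_t)=\log\theta$. Since $\theta$ is the largest real root of the characteristic polynomial (Perron–Frobenius),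 and $\theta\ge1$ because every vertex of $G$ has an outgoing edge, $h(\Sigma_t)$ can be approximated to any precision.

*Deciding $h(\Sigma_r)=0$* (here $t=r$). We claim that $h(\Sigma_r)=0$ if and only if each strongly connected component of $G$ contains at most one simple cycle, which is decidable. If a component contains two different simple cycles, then some vertex has two outgoing edges inside the component (otherwise the component would be a single cycle). So it has two closed paths with different first edges, of lengths $a$ and $b$. Running around them $b$ and $a$ times gives two different closed paths of length $ab$, hence at least $2^m$ closed paths of length $mab$, and $\theta>1$. Conversely, suppose each component has at most one simple cycle. Then each vertex has at most one outgoing edge inside its component, because each such edge can be completed by a shortest path back to a simple cycle. So a path is determined by its start and by the edges with which it changes components, together with their times. There are fewer such changes than vertices, so the number of paths of length $N$ is polynomially bounded, and $h(\Sigma_r)=0$.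

*The algorithm.* By (5), $h(F)=0$ if and only if $h(\Sigma_r)=0$, so "$h(F)=0$" is decidable. Let $c>2$ be rational. If $h(\Sigma_r)=0$, output $v=0$. If not, compute rationals $u$ with $|u-h(\Sigma_r)|\le\eta$ for $\eta=2^{-1},2^{-2},\dots$ until $0<\frac2c(u+\eta)\le u-\eta$. This happens because $\frac2c<1$ and $h(\Sigma_r)>0$. Output $v=u-\eta$. Then $\frac2ch(\Sigma_r)\le v\le h(\Sigma_r)$, so $v\le h(F)\le2h(\Sigma_r)\le cv$.

**Part 2.** Let $1\le c<2$ be real. Since $2/c>1$, fix $K$ and a rational $\vartheta$ with $1+\frac2{K+1}<\vartheta<\frac2c$. Suppose $v\le h(F_{M,K})\le cv$. If $M$ does not halt, $v\le(1+\frac2{K+1})d<\vartheta d$. If $M$ halts, $v\ge h(F_{M,K})/c\ge2d/c>\vartheta d$. Comparing $v$ with $\vartheta d$ would decide halting.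

For the additive statement take $K=3$ and a constant $C$. The number $d$ was used only through $|B|=2^d$ and $d\ge(K+1)\log(6|Q|)$, and $Q$ does not depend on $d$. So the construction and all estimates remain valid for any larger integer $d$, and we may take $d>4C$. An approximation $v$ within $C$ satisfies $v\le1.5d+C<1.75d$ if $M$ does not halt and $v\ge2d-C>1.75d$ if it does, and would decide halting. By (a), all these CA have the properties listed there.

**Part 3.** By (4), $h(F)>q$ if and only if $h(\Sigma_t)>q$ for some $t$. Each $h(\Sigma_t)$ can be approximated to any precision as in Part 1, so one can search over $t$ and precisions, and the relation is semidecidable. A halting oracle therefore decides $h(F)>q$ for regular $F$ and rational $q$. Since $0\le h(F)\le2h(\Sigma_r)\le2r\log|A|$, bisection with this oracle computes $h(F)$ to any precision. For hardness take $K=3$: $M$ halts if and only if $h(F_{M,3})>\frac74d$, because $1.5d<\frac74d<2d$. This reduces halting to the relation, so it is $\Sigma_1$-hard. Conversely, any oracle giving approximations of $h$ on regular CA decides halting, by the argument after the Corollary. So the two problems are Turing-equivalent. $\blacksquare$
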